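\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{mainlemma}[theorem]{Main Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title[Full embeddings of categories of unary algebras]{Full embeddings of categories of unary algebras\\ preserving limits over finitely many algebras}


\begin{abstract}
Let $\operatorname{Alg}(1\times\kappa)$ be the category of algebras with $\kappa$ unary operations. We show that for every cardinal $\kappa$ there is a full embedding of $\operatorname{Alg}(1\times\kappa)$ into $\operatorname{Alg}(1\times2)$ that preserves all limits of diagrams with finitely many objects, in particular all finite products. For $\kappa>\omega$ this cannot be improved to preservation of all limits: no full and faithful functor $\operatorname{Alg}(1\times\kappa)\to\operatorname{Alg}(1\times2)$ preserves all powers of single algebras.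
\end{abstract}


\section{The question and the answer}

For a cardinal $\kappa$, let $\operatorname{Alg}(1\times\kappa)$ be the category of all algebras with $\kappa$ unary operations $o_\beta$ $(\beta<\kappa)$, with all homomorphisms as morphisms. A \emph{full embedding} is a full and faithful functor that is injective on objects. A full embedding $\operatorname{Alg}(1\times\kappa)\to\operatorname{Alg}(1\times2)$ therefore represents every algebra with $\kappa$ operations by an algebra with only two, in such a way that the homomorphisms correspond bijectively. If the embedding also preserves limits, then products and equalizers of the algebras can be formed on either side.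

The following known result is quoted in \cite{LPFE}: there is a limit preserving full embedding $\operatorname{Alg}(1\times\omega)\to\operatorname{Alg}(1\times2)$ and, for every $n\in\omega$, a limit preserving full embedding $\operatorname{Alg}(1\times n)\to\operatorname{Alg}(1\times2)$ that also preserves finiteness. We say that a functor \emph{preserves limits over finitely many algebras} if it preserves all limits of diagrams with finitely many objects; the number of morphisms in the diagram is not restricted. The following question comes from \cite{LPFE}: \emph{for which cardinals $\kappa>\omega$, if any, is there a full embedding of $\operatorname{Alg}(1\times\kappa)$ into $\operatorname{Alg}(1\times2)$ that preserves limits over finitely many algebras, or at least products of finitely many algebras?} For both versions the answer is: for all of them.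

\begin{theorem}\label{thm:A}
For every cardinal $\kappa$ there is a full embedding $\operatorname{Alg}(1\times\kappa)\to\operatorname{Alg}(1\times2)$ that preserves all limits of diagrams with finitely many objects (and arbitrarily many morphisms). In particular it preserves products of finitely many algebras, including the empty product.
\end{theorem}

\begin{theorem}\label{thm:B}
If $\kappa>\omega$, then no full and faithful functor $\operatorname{Alg}(1\times\kappa)\to\operatorname{Alg}(1\times2)$ preserves all products; it cannot even preserve all powers $X^I$ of single algebras. Hence a full embedding $\operatorname{Alg}(1\times\kappa)\to\operatorname{Alg}(1\times2)$ preserving all limits exists if and only if $\kappa\le\omega$.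
\end{theorem}

The same methods apply to other numbers $\nu\ge2$ of target operations.

\begin{theorem}\label{thm:C}
Let $\nu\ge2$ be a cardinal. There is a full embedding $\operatorname{Alg}(1\times\kappa)\to\operatorname{Alg}(1\times\nu)$ preserving all limits if and only if $\kappa\le\max(\nu,\omega)$. Full embeddings $\operatorname{Alg}(1\times\kappa)\to\operatorname{Alg}(1\times\nu)$ preserving limits over finitely many algebras exist for all $\kappa$.
\end{theorem}

We do not settle intermediate strengths, such as preservation of countable products only.

\subsection*{What to expect, and the ideas}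
Two unary operations generate only countably many words, so one might guess that uncountably many operations cannot be coded at all. This guess overlooks that an operation need not be coded by a word; it can be coded by a \emph{label}. Take a large set $V$ of labels, replace $X$ by $X\times V$, and let one new operation send $(y,v)$ to $(c(v)y,v_*)$, where $v_*$ is a fixed label and $c(v)$ is a word in the $o_\beta$ that depends on the label $v$. This one operation knows all $o_\beta$. It remains to force homomorphisms to preserve labels, using only countably many self-maps of $V$. In Section~\ref{sec:labels} we do this directly; it is the smallest case of our method, and it reduces any $\kappa>\omega$ operations to countably many, which in turn reduce to two by Section~\ref{sec:countable}.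

That embedding does not preserve products, because an element of $(X\times X')\times V$ carries one label and an element of $(X\times V)\times(X'\times V)$ carries two. The remedy, in Section~\ref{sec:F}, is to allow elements that involve finitely many labels at once: we use equivariant maps $M^V\to X$ with finite support, where $M$ is the monoid of words. A compatible family of finitely many such maps still has finite support, and this gives all limits over finitely many algebras. Sections~\ref{sec:full} and~\ref{sec:main} show that the resulting functor is full.

Finite support is lost in infinite products, and Section~\ref{sec:B} shows that no construction can preserve all products, or even all powers. There the naive guess is right after all: a functor that preserves all powers makes it possible to take ultrafilter limits, and these reduce the existence of a homomorphism to countably many finite patterns.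

\section{Conventions, and countably many operations}\label{sec:countable}

We work in ZFC. Algebras may be empty. Limits in $\operatorname{Alg}(1\times\kappa)$ are computed on underlying sets: the limit of a diagram $(X_d)$ is the set of compatible families in $\prod_dX_d$ with coordinatewise operations. A bijective homomorphism is an isomorphism, so a functor between such categories preserves a limit as soon as the canonical comparison map is a bijection.

\emph{Injectivity on objects.} Let $G$ be a full and faithful functor between two of our categories with $G(X)=\emptyset$ if and only if $X=\emptyset$. Replacing each element $t\in G(X)$ by the pair $(t,X)$ gives a naturally isomorphic functor that is injective on objects, since only one algebra has empty underlying set. Preservation of limits is unaffected. We therefore need not worry about injectivity on objects.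

\emph{Empty algebras.} The results also hold if empty algebras are excluded. The functors we construct send nonempty algebras to nonempty algebras, and a diagram of nonempty algebras has a limit among nonempty algebras if and only if its usual limit is nonempty, in which case the two coincide (a nonempty cone maps to the usual limit). The algebras used in Section~\ref{sec:B} are nonempty.

\begin{proposition}\label{prop:countable}
For $\kappa\le\omega$ there is a full and faithful functor $\Psi:\operatorname{Alg}(1\times\kappa)\to\operatorname{Alg}(1\times2)$ that preserves all limits, with $\Psi(X)=\emptyset$ if and only if $X=\emptyset$.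
\end{proposition}

\begin{proof}
If $\kappa<\omega$, put $o_n=\mathrm{id}$ for $\kappa\le n<\omega$. This identifies $\operatorname{Alg}(1\times\kappa)$ with a full subcategory of $\operatorname{Alg}(1\times\omega)$, and limits are preserved. So let $\kappa=\omega$. Let $\Psi(X)$ be the set $X^\omega$ of sequences $z=(z_0,z_1,\dots)$ with the operations
\[
p(z)=(z_1,z_2,\dots),\qquad q(z)=(z_0,o_0z_0,o_1z_0,o_2z_0,\dots),
\]
and let $\Psi(h)=h^\omega$ act coordinatewise. The operation $p$ gives access to all coordinates, and $q$ writes all operations on $z_0$ into one sequence. Since $X\mapsto X^\omega$ preserves limits of sets, $\Psi$ preserves limits. It is faithful, as one sees on constant sequences.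

For fullness, let $f:X^\omega\to Y^\omega$ commute with $p$ and $q$, and put $g(z)=f(z)_0$. Then $f(z)_n=(p^nf(z))_0=f(p^nz)_0=g(p^nz)$. Moreover $g(qz)=f(qz)_0=(qf(z))_0=f(z)_0=g(z)$, and $qz$ depends only on $z_0$. Hence $g(z)=h(z_0)$ for some $h:X\to Y$, and $f(z)_n=h((p^nz)_0)=h(z_n)$, that is, $f=h^\omega$. Comparing the coordinates $n+1$ in $f(qz)=qf(z)$ gives $h(o_nz_0)=o_nh(z_0)$. So $h$ is a homomorphism and $f=\Psi(h)$.
\end{proof}

This proves Theorem~\ref{thm:A} for $\kappa\le\omega$. For $\kappa>\omega$ it suffices to find a full and faithful functor
\[
F:\operatorname{Alg}(1\times\kappa)\to\operatorname{Alg}(1\times\omega)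
\]
that preserves limits over finitely many algebras, with $F(X)=\emptyset$ if and only if $X=\emptyset$; then $\Psi F$, with $\Psi:\operatorname{Alg}(1\times\omega)\to\operatorname{Alg}(1\times2)$ as in Proposition~\ref{prop:countable}, is as required after relabeling. Countably many operations are thus at our disposal in the target. \textbf{In Sections~\ref{sec:labels}--\ref{sec:main} we fix $\kappa>\omega$.}

\section{Labels: one operation that codes $\kappa$ operations}\label{sec:labels}

Let $M$ be the free monoid on $\{o_\beta:\beta<\kappa\}$; since $\kappa$ is infinite, $|M|=\kappa$. An algebra with $\kappa$ unary operations is the same as a set with a left action of $M$ (an $M$-set), and homomorphisms are the $M$-equivariant maps. We write $\operatorname{Hom}(X,Y)$ for the set of equivariant maps.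

\subsection{The product with a set of labels}\label{ss:G}
Let $V$ be a set, $v_*\in V$, let $c:V\to M$ be a surjection, and let $\Pi$ be a countable set of maps $V\to V$. For every set $Y$ let $\pi\in\Pi$ act on $Y\times V$ by $(y,v)\mapsto(y,\pi v)$. For an $M$-set $X$ let $G(X)=X\times V$ with the countably many operations
\[
(y,v)\mapsto(y,\pi v)\quad(\pi\in\Pi),\qquad r(y,v)=(c(v)\,y,\;v_*),
\]
and let $G(h)=h\times\mathrm{id}_V$. Suppose that the following \emph{rigidity condition} holds: for every set $Y$, every map $V\to Y\times V$ commuting with all $\pi\in\Pi$ has the form $v\mapsto(y',v)$ for some fixed $y'\in Y$. Then $G$ is full. Indeed, let $f:G(X)\to G(Y)$ be a homomorphism. For fixed $y\in X$ the map $v\mapsto f(y,v)$ commutes with $\Pi$, so $f(y,v)=(h(y),v)$ for some $h:X\to Y$. Comparing $f(r(y,v))=(h(c(v)y),v_*)$ with $r(f(y,v))=(c(v)h(y),v_*)$, and using that $c$ is onto $M$, we see that $h$ is equivariant. So $f=G(h)$.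

Thus we need a set $V$ with $|V|\ge\kappa$ that countably many self-maps make very rigid. The plan is to take first some maps $p_i$ that leave only $|V|$ candidates for an unwanted map (rather than all $2^{|V|}$ self-maps), and then one more map $a$, whose $|V|$ values are chosen one after another to exclude the candidates one after another.

\subsection{The set of labels}
Let $\lambda_0=\kappa$, $\lambda_{n+1}=2^{\lambda_n}$, $\lambda=\sup_n\lambda_n$, and $\mu=2^\lambda$. Let $V=\lambda^\omega$ be the set of all functions $v:\omega\to\lambda$. For $i<\omega$ let $p_i:V\to V$ be the truncation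
\[
p_i(v)=(v(0),\dots,v(i-1),0,0,\dots),
\]
and let $V_0=\bigcup_ip_i(V)$. In particular $p_0$ is constant; its value is the zero sequence, which we denote by $0$.

\begin{lemma}\label{lem:V}
\begin{enumerate}
\item $|V|=\mu=\mu^\lambda$ and $|V_0|=\lambda$.
\item Every nonempty fiber of $p_i$ has $\mu$ elements.
\item For every finite $S\subset V$, the map $p_i$ is injective on $S$ for all large $i$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $\lambda=\sum_n\lambda_n$, we have $2^\lambda=\prod_n2^{\lambda_n}=\prod_n\lambda_{n+1}\le\lambda^\omega\le\lambda^\lambda=2^\lambda$. So $|V|=\mu$, and $\mu^\lambda=2^{\lambda\cdot\lambda}=\mu$. The set $p_i(V)$ has $\lambda^i$ elements, which is $\lambda$ for $i\ge1$, so $|V_0|=\lambda$. A nonempty fiber of $p_i$ consists of all $v$ with $v(0),\dots,v(i-1)$ prescribed, so it has $\lambda^\omega=\mu$ elements. Finally, $p_i$ separates two distinct sequences as soon as $i$ exceeds the first place where they differ.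
\end{proof}

\subsection{Choosing a map by killing candidates}
A \emph{partial injection} $b$ on $V$ is an injective map from a subset $\operatorname{dom}b$ of $V$ into $V$; we regard it as a set of pairs. Its \emph{field} is $\operatorname{dom}b\cup\operatorname{ran}b$. It is \emph{acyclic} if there are no $v\in V$ and $k\ge1$ such that $b^k(v)$ is defined and equal to $v$. The map $a$ will be acyclic, and some such condition is needed: if $a(0)=0$, then the constant map with value $0$ commutes with $a$ and with all $p_i$.

\begin{lemma}\label{lem:fresh}
Let $b$ be an acyclic partial injection, $D\subset V\setminus\operatorname{dom}b$, and let $e:D\to V$ be an injection with values outside $\operatorname{field}(b)\cup D$. Then $b\cup e$ is an acyclic partial injection.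
\end{lemma}

\begin{proof}
It is injective since $e(D)$ is disjoint from $\operatorname{ran}b$. A cycle would have to use a pair of $e$, because $b$ is acyclic. But the second entry of that pair is not in $\operatorname{dom}b\cup D$, so the cycle cannot continue.
\end{proof}

A \emph{finite extension} of a partial injection $d$ is a partial injection $b\supset d$ with $b\setminus d$ finite.

\begin{lemma}[Killing Lemma]\label{lem:kill}
For each $\xi<\mu$ let $K_\xi$ be a set of acyclic partial injections that is closed under acyclic extensions: if $b\in K_\xi$ and $b'\supset b$ is an acyclic partial injection, then $b'\in K_\xi$. Then there is an acyclic injection $a:V\to V$ (defined on all of $V$) such that for each $\xi<\mu$ one of the following holds: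
\begin{enumerate}
\item $a\in K_\xi$; or
\item there is $d\subset a$ with $|d|<\mu$ such that no finite extension of $d$ belongs to $K_\xi$.
\end{enumerate}
\end{lemma}

Here $K_\xi$ should be thought of as the set of those $b$ that already witness that the $\xi$th candidate does not commute with $a$, whatever the rest of $a$ is. The lemma says that a candidate that survives has survived because, already at an early stage, it could not be killed by finitely many further values.

\begin{proof}
Enumerate $V=\{w_\xi:\xi<\mu\}$. We build an increasing chain of acyclic partial injections $a_\xi$ $(\xi\le\mu)$, starting with $a_0=\emptyset$ and taking unions at limits; unions of chains of acyclic partial injections are again such, because injectivity and acyclicity concern finitely many pairs at a time. At step $\xi<\mu$, if some finite extension of $a_\xi$ belongs to $K_\xi$, let $b$ be one; otherwise let $b=a_\xi$. If $w_\xi\in\operatorname{dom}b$, let $a_{\xi+1}=b$. If not, let $a_{\xi+1}=b\cup\{(w_\xi,w)\}$ with $w$ outside $\operatorname{field}(b)\cup\{w_\xi\}$, which is an acyclic partial injection by Lemma~\ref{lem:fresh}. Such a $w$ exists: each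 step adds finitely many pairs, so $|a_\xi|\le\max(|\xi|,\omega)<\mu=|V|$.

Let $a=a_\mu$. Its domain is $V$. If $b\in K_\xi$ was chosen at step $\xi$, then $a\supset b$ and so $a\in K_\xi$. Otherwise (2) holds with $d=a_\xi$.
\end{proof}

\subsection{The smallest case}

\begin{proposition}\label{prop:toy}
There is an injection $a:V\to V$ such that the identity is the only map $g:V\to V$ that commutes with $a$ and with all $p_i$.
\end{proposition}

\begin{proof}
\emph{There are at most $\mu$ maps $g$ commuting with all $p_i$.} Such a map is determined by its restriction to $V_0$: if $g,g'$ agree on $V_0$, then $p_ig(v)=g(p_iv)=g'(p_iv)=p_ig'(v)$ for all $i$, so $g(v)=g'(v)$. By Lemma~\ref{lem:V} there are at most $\mu^\lambda=\mu$ restrictions. Let $(g_\xi)_{\xi<\mu}$ enumerate these maps, with repetitions.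

\emph{The choice of $a$.} For a map $g$ commuting with all $p_i$ let $K_g$ be the set of all acyclic partial injections $b$ for which there is $v$ with $v,g(v)\in\operatorname{dom}b$ and $g(b(v))\ne b(g(v))$. This set is closed under acyclic extensions, and a total acyclic $a$ lies in $K_g$ if and only if $g$ does not commute with $a$. Let $a$ be given by Lemma~\ref{lem:kill} for $K_\xi=K_{g_\xi}$.

\emph{The survivors.} Let $g$ commute with all $p_i$ and with $a$. Then $a\notin K_g$, so there is $d\subset a$ as in (2) of Lemma~\ref{lem:kill}. Let $A=\operatorname{field}(d)$; thus $|A|<\mu$.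

Suppose that $u=g(v)\neq v$ for some $v\notin A$. Extend $d$ to an acyclic partial injection $b_0$ with $u\in\operatorname{dom}b_0$: if $u\in\operatorname{dom}d$, let $b_0=d$; otherwise give $u$ a value outside $A\cup\{u,v\}$. Let $q=b_0(u)$. Then $v\notin\operatorname{field}(b_0)$, so we are free to choose a value for $v$ without touching $q$. For every $v'\notin A'=\operatorname{field}(b_0)\cup\{v\}$, the relation $b=b_0\cup\{(v,v')\}$ is an acyclic partial injection by Lemma~\ref{lem:fresh} and a finite extension of $d$. Hence $b\notin K_g$, and
\[
g(v')=g(b(v))=b(g(v))=b(u)=q .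
\]
So $g$ is constant with value $q$ outside $A'$. Since $|A'|<\mu$ and $a$ is injective, there is $v'\notin A'\cup a^{-1}(A')$. Then $q=g(a(v'))=a(g(v'))=a(q)$, contrary to the acyclicity of $a$. Hence $g(v)=v$ for all $v\notin A$.

\emph{All points.} Let $v\in V$ and $i<\omega$. The fiber of $p_i$ through $v$ has $\mu>|A|$ elements, so it contains some $v'\notin A$. Then $p_ig(v)=g(p_iv)=g(p_iv')=p_ig(v')=p_iv'=p_iv$. As $i$ was arbitrary, $g(v)=v$.
\end{proof}

With $\Pi=\{a\}\cup\{p_i:i<\omega\}$ the rigidity condition of Section~\ref{ss:G} holds: if $\gamma=(e,g):V\to Y\times V$ commutes with $\Pi$, then $e(v)=e(p_0v)=e(0)$ is constant, and $g=\mathrm{id}$ by Proposition~\ref{prop:toy}. So $G$ is full. It is clearly faithful, and $G(X)=\emptyset$ only for $X=\emptyset$. We have coded $\kappa$ operations by countably many. But $G(1)=V$, and $G$ does not preserve products.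

\section{Finitely supported maps}\label{sec:F}

We want to enlarge $G$ to a functor $F$ that preserves finite products. Then a pair $((y,v),(y',v'))$ must become an element of $F(X\times X)$ that involves both $v$ and $v'$. A uniform way to write such elements is to let a label $v$ be a variable $x_v$ with values in $M$. We read $(y,v)$ as the map $M^V\to X$, $x\mapsto x_vy$; the pair becomes the map $x\mapsto(x_vy,x_{v'}y')$. Both maps are equivariant and depend on finitely many variables. We take all such maps.

Throughout, $M$ acts on $M^V$ and on the finite powers $M^n$ diagonally: $(mx)_v=m\,x_v$.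

\begin{definition}
For an $M$-set $X$ let $F(X)$ be the set of all equivariant maps $t:M^V\to X$ that have a finite \emph{support}, that is, a finite set $S\subset V$ such that $x|_S=x'|_S$ implies $t(x)=t(x')$. For a homomorphism $h$ let $F(h)(t)=h\circ t$.
\end{definition}

If $S$ and $S'$ are finite supports of $t$, so is $S\cap S'$: if $x,x'$ agree on $S\cap S'$, let $x''$ equal $x$ on $S$ and $x'$ off $S$; then $x''$ agrees with $x$ on $S$ and with $x'$ on $S'$, so $t(x)=t(x'')=t(x')$. Hence $t$ has a least finite support, denoted $\operatorname{supp}t$. It consists of all $v$ such that $t(x)\ne t(x')$ for some $x,x'$ that differ only at $v$. Clearly every such $v$ lies in every support. Conversely, if $v\in S=\operatorname{supp}t$, then $S\setminus\{v\}$ is not a support, so $t(x)\ne t(x')$ for some $x,x'$ agreeing on $S\setminus\{v\}$; changing $x'$ off $S$ to agree with $x$ there does not change $t(x')$, and now $x,x'$ differ only at $v$.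

\subsection{The operations}
For $\pi:V\to V$ and $c:V\to M$ define
\[
[\pi,c]:M^V\to M^V,\qquad([\pi,c]x)_v=x_{\pi(v)}\,c(v).
\]
This map is equivariant, because $M$ acts on the left and $c(v)$ is multiplied on the right. If $S$ supports $t$, then $\pi(S)$ supports $t\circ[\pi,c]$. So $\rho_{\pi,c}(t)=t\circ[\pi,c]$ is an operation on $F(X)$, and it commutes with all $F(h)$. We write $[\pi]$ and $\rho_\pi$ if $c$ is constant with value $1$.

We equip $F(X)$ with the operations
\[
\rho_{p_i}\ (i<\omega),\qquad\rho_a,\qquad\rho_r:=\rho_{\pi,c},
\]
where $a:V\to V$ is an injection that will be provided by Main Lemma~\ref{lem:main}, $\pi$ is constant with value a fixed $v_*\in V$, and $c:V\to M$ is a fixed surjection, which exists as $|M|=\kappa\le\mu$. So $F$ is a functor $\operatorname{Alg}(1\times\kappa)\to\operatorname{Alg}(1\times\omega)$.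

\subsection{Calculus}
For $n\ge1$, $s\in\operatorname{Hom}(M^n,X)$ and $\bar v=(v_1,\dots,v_n)\in V^n$, let
\[
s[\bar v]\in F(X),\qquad s[\bar v](x)=s(x_{v_1},\dots,x_{v_n}).
\]
Conversely, let $t\in F(X)$, and list some finite nonempty support of $t$ without repetition as $v_1,\dots,v_n$; such a support exists, since every superset of a support is a support. Then $t=s[\bar v]$, where $s(m_1,\dots,m_n)$ is the value $t(x)$ at any $x$ with $x_{v_j}=m_j$ for all $j$; this $s$ is equivariant because $t$ is. So every element of $F(X)$ is of the form $s[\bar v]$ with distinct entries. With $\pi\bar v=(\pi v_1,\dots,\pi v_n)$, directly from the definitions,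
\begin{equation}\label{eq:rho}
\rho_\pi(s[\bar v])=s[\pi\bar v].
\end{equation}
We say that $s$ \emph{depends on its $j$th argument} if $s$ takes different values at some two $n$-tuples that differ only at the $j$th place.

For $y\in X$ let $s_y\in\operatorname{Hom}(M,X)$, $s_y(m)=my$. Since $s(m)=m\,s(1)$ for $s\in\operatorname{Hom}(M,X)$, the map $y\mapsto s_y$ is a bijection $X\to\operatorname{Hom}(M,X)$. The element $s_y[v]$ takes the place of $(y,v)\in G(X)$. (If $y$ is fixed by $M$, then $s_y[v]$ does not depend on $v$. This must be so: $F(1)$ is to be $1$.)

\begin{lemma}\label{lem:calc}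
\begin{enumerate}
\item If $\bar v$ has distinct entries, then $s[\bar v]=s'[\bar v]$ implies $s=s'$, and $\operatorname{supp}s[\bar v]$ is the set of those $v_j$ for which $s$ depends on its $j$th argument.
\item If $S$ is a finite support of both $T,T'\in F(X)$, $\pi$ is injective on $S$ and $\rho_\pi T=\rho_\pi T'$, then $T=T'$.
\item If $\rho_{p_i}T=\rho_{p_i}T'$ for all $i<\omega$, then $T=T'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) If the entries are distinct, $x\mapsto(x_{v_1},\dots,x_{v_n})$ maps $M^V$ onto $M^n$, which gives the first claim. The second follows from the description of $\operatorname{supp}$ by pairs $x,x'$ differing at one place.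

(2) Given $x\in M^V$, choose $x'$ with $x'_{\pi(v)}=x_v$ for all $v\in S$; this is possible since $\pi$ is injective on $S$. Then $[\pi]x'$ agrees with $x$ on $S$, so $T(x)=T([\pi]x')=(\rho_\pi T)(x')=(\rho_\pi T')(x')=T'([\pi]x')=T'(x)$.

(3) Apply (2) with $S=\operatorname{supp}T\cup\operatorname{supp}T'$ and $\pi=p_i$, where $i$ is so large that $p_i$ is injective on $S$; see Lemma~\ref{lem:V}(3).
\end{proof}

\subsection{Limits and faithfulness}

\begin{proposition}\label{prop:limits}
Whatever the map $a$, the functor $F$ is faithful and preserves limits over finitely many algebras, and $F(X)=\emptyset$ if and only if $X=\emptyset$.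
\end{proposition}

\begin{proof}
Let $(X_d)$ be a diagram with finitely many objects and limit $L\subset\prod_dX_d$. The canonical map $F(L)\to\lim F(X_d)$ is injective since elements of $L$ are determined by their coordinates. Let $(t_d)\in\lim F(X_d)$ be a compatible family. Then the family $t(x)=(t_d(x))_d$ is compatible for each $x$, so $t$ is a map $M^V\to L$. It is equivariant and supported by $\bigcup_d\operatorname{supp}t_d$, which is finite since there are finitely many $d$. So $t\in F(L)$ and the canonical map is onto. For the empty diagram this says $F(1)=1$.

If $h:X\to Y$ is a homomorphism, then $h\circ s_y=s_{h(y)}$, so $F(h)(s_y[v])=s_{h(y)}[v]$; by Lemma~\ref{lem:calc}(1), $F(h)$ determines $h$. Finally, if $y\in X$ then $s_y[v]\in F(X)$, while $F(\emptyset)=\emptyset$ since $M^V\ne\emptyset$.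
\end{proof}

\begin{remark}
$F$ does not preserve countable powers. For distinct $v_0,v_1,\dots\in V$, the maps $t_i(x)=x_{v_i}$ form an element of $F(M)^\omega$ that does not come from $F(M^\omega)$, since $x\mapsto(x_{v_i})_{i<\omega}$ has no finite support.
\end{remark}

\section{The Main Lemma and fullness}\label{sec:full}

For $s\in\operatorname{Hom}(M^n,X)$ and a homomorphism $f:F(X)\to F(Y)$, consider the map $\gamma:\bar v\mapsto f(s[\bar v])$ from $V^n$ to $F(Y)$. Since $f$ commutes with $\rho_{p_i}$ and $\rho_a$, \eqref{eq:rho} shows that $\gamma(p_i\bar v)=\rho_{p_i}\gamma(\bar v)$ and $\gamma(a\bar v)=\rho_a\gamma(\bar v)$. The following statement, which takes the place of the rigidity condition of Section~\ref{ss:G}, says that such a map cannot move the labels.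

\begin{mainlemma}\label{lem:main}
There is an injection $a:V\to V$ such that for all $n\ge1$, all $M$-sets $Y$ and all $\gamma:V^n\to F(Y)$ satisfying
\[
\gamma(p_i\bar v)=\rho_{p_i}\gamma(\bar v)\ (i<\omega),\qquad\gamma(a\bar v)=\rho_a\gamma(\bar v)\qquad(\bar v\in V^n),
\]
there is $s\in\operatorname{Hom}(M^n,Y)$ with $\gamma(\bar v)=s[\bar v]$ for all $\bar v\in V^n$.
\end{mainlemma}

\begin{proposition}\label{prop:full}
If $a$ is as in Main Lemma~\ref{lem:main}, then $F$ is full.
\end{proposition}

\begin{proof}
Let $f:F(X)\to F(Y)$ be a homomorphism. For each $n$ and $s\in\operatorname{Hom}(M^n,X)$ the Main Lemma provides $\Phi(s)\in\operatorname{Hom}(M^n,Y)$ with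
\[
f(s[\bar v])=\Phi(s)[\bar v]\qquad\text{for all }\bar v\in V^n,
\]
and $\Phi(s)$ is unique by Lemma~\ref{lem:calc}(1). Define $h:X\to Y$ by $\Phi(s_y)=s_{h(y)}$. We use $\rho_r$ to show that $h$ is a homomorphism and that $\Phi(s)=h\circ s$ for all $s$. By equivariance of $s$,
\[
\rho_r(s[\bar v])(x)=s\bigl(x_{v_*}c(v_1),\dots,x_{v_*}c(v_n)\bigr)=x_{v_*}\,s(c(v_1),\dots,c(v_n)),
\]
so $\rho_r(s[\bar v])=s_y[v_*]$ with $y=s(c(v_1),\dots,c(v_n))$. In the same way $\rho_r(\Phi(s)[\bar v])=s_{y'}[v_*]$ with $y'=\Phi(s)(c(v_1),\dots,c(v_n))$. Now
\[
s_{h(y)}[v_*]=f(s_y[v_*])=f(\rho_r(s[\bar v]))=\rho_r(f(s[\bar v]))=\rho_r(\Phi(s)[\bar v])=s_{y'}[v_*],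
\]
so $h(y)=y'$ by Lemma~\ref{lem:calc}(1), that is,
\[
h\bigl(s(c(v_1),\dots,c(v_n))\bigr)=\Phi(s)(c(v_1),\dots,c(v_n)).
\]
Since $c$ is onto $M$ and $\bar v$ is arbitrary, $\Phi(s)=h\circ s$. For $n=1$ and $s=s_y$ this says $s_{h(y)}=h\circ s_y$, that is, $m\,h(y)=h(my)$ for all $m\in M$. So $h$ is a homomorphism, and $f(s[\bar v])=(h\circ s)[\bar v]=F(h)(s[\bar v])$ for all $n$, $s$, $\bar v$. As every element of $F(X)$ has the form $s[\bar v]$, we get $f=F(h)$.
\end{proof}

By Propositions~\ref{prop:limits} and~\ref{prop:full}, $F$ has all the properties required at the end of Section~\ref{sec:countable}. So Theorem~\ref{thm:A} follows once the Main Lemma is proved.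

\section{Proof of the Main Lemma}\label{sec:main}

We follow the proof of Proposition~\ref{prop:toy}. There are two new points. First, $Y$ ranges over a proper class, so we must bound the number of candidates $\gamma$. Second, $\gamma(\bar v)$ may involve finitely many unwanted labels, not just one; the argument that gave the fixed point $a(q)=q$ will now give a finite set $Q$ with $aQ=Q$. We say that $\gamma:V^n\to F(Y)$ \emph{commutes with all $p_i$} if $\gamma(p_i\bar v)=\rho_{p_i}\gamma(\bar v)$ for all $i<\omega$ and $\bar v\in V^n$.

\subsection*{Step 1: small $Y$ suffice}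
Let $\gamma:V^n\to F(Y)$ commute with all $p_i$. Let $Y'\subset Y$ be the union of the ranges of the maps $\gamma(\bar v)$, $\bar v\in V_0^n$. Each $\gamma(\bar v)$ has the form $s[\bar u]$, where $\bar u$ has, say, $k$ entries; its range is contained in $s(M^k)$ and so has at most $\kappa$ elements, and it is a sub-$M$-set by equivariance. Hence $Y'$ is a sub-$M$-set with $|Y'|\le\lambda\cdot\kappa=\lambda$.

We claim that $\gamma$ maps $V^n$ into $F(Y')$. Let $\bar v\in V^n$, let $S=\operatorname{supp}\gamma(\bar v)$, and choose $i$ such that $p_i$ is injective on $S$. For $x\in M^V$ choose $x'$ with $x'_{p_i(v)}=x_v$ for $v\in S$, so that $[p_i]x'$ agrees with $x$ on $S$. Then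
\[
\gamma(\bar v)(x)=\gamma(\bar v)([p_i]x')=(\rho_{p_i}\gamma(\bar v))(x')=\gamma(p_i\bar v)(x')\in Y',
\]
because $p_i\bar v\in V_0^n$. This proves the claim. Since $\operatorname{Hom}(M^n,Y')\subset\operatorname{Hom}(M^n,Y)$, and since we may replace $Y'$ by an isomorphic copy, it suffices to find an $a$ that works for all $M$-sets $Y$ whose underlying set is a subset of $\lambda$.

\subsection*{Step 2: counting the candidates}
Let $\mathcal G$ be the set of all triples $(n,Y,\gamma)$ with $n\ge1$, $Y$ an $M$-set with underlying set contained in $\lambda$, and $\gamma:V^n\to F(Y)$ commuting with all $p_i$. We show $|\mathcal G|\le\mu$.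
\begin{itemize}
\item There are at most $2^\lambda\cdot(\lambda^\lambda)^\kappa=\mu$ such $M$-sets $Y$.
\item For each of them $|F(Y)|\le\sum_{k\ge1}|V|^k\cdot\lambda^{|M^k|}\le\omega\cdot\mu\cdot\lambda^\kappa\le\mu$, since every element has the form $s[\bar v]$ with $\bar v\in V^k$ and $s:M^k\to Y$.
\item $\gamma$ is determined by its restriction to $V_0^n$: if $\gamma$ and $\gamma'$ agree on $V_0^n$, then $\rho_{p_i}\gamma(\bar v)=\gamma(p_i\bar v)=\gamma'(p_i\bar v)=\rho_{p_i}\gamma'(\bar v)$ for all $i$, and $\gamma(\bar v)=\gamma'(\bar v)$ by Lemma~\ref{lem:calc}(3). So for fixed $n$ and $Y$ there are at most $\mu^\lambda=\mu$ maps $\gamma$.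
\end{itemize}
Let $(n_\xi,Y_\xi,\gamma_\xi)$ $(\xi<\mu)$ enumerate $\mathcal G$, with repetitions.

\subsection*{Step 3: the choice of $a$}
If $b$ is a partial injection with $\operatorname{supp}T\subset\operatorname{dom}b$, let $\rho_bT=\rho_{b'}T$ for any map $b':V\to V$ extending $b$. This does not depend on $b'$, because $([b']x)_v=x_{b(v)}$ for $v\in\operatorname{supp}T$. For $(n,Y,\gamma)\in\mathcal G$ let $K_\gamma$ be the set of all acyclic partial injections $b$ for which there is $\bar v\in V^n$ with
\[
\{v_1,\dots,v_n\}\cup\operatorname{supp}\gamma(\bar v)\subset\operatorname{dom}b\qquad\text{and}\qquad\gamma(b\bar v)\ne\rho_b\gamma(\bar v).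
\]
This set is closed under acyclic extensions, since neither side of the inequality changes when $b$ is extended. Let $a$ be the acyclic injection given by the Killing Lemma~\ref{lem:kill} for $K_\xi=K_{\gamma_\xi}$. As $a$ is defined everywhere, $a\in K_\gamma$ means that $\gamma(a\bar v)\neq\rho_a\gamma(\bar v)$ for some $\bar v$.

From now on let $(n,Y,\gamma)\in\mathcal G$ satisfy $\gamma(a\bar v)=\rho_a\gamma(\bar v)$ for all $\bar v$. Then $a\notin K_\gamma$. So there is $d\subset a$ with $|d|<\mu$ such that no finite extension of $d$ is in $K_\gamma$. Let $A=\operatorname{field}(d)$; thus $|A|<\mu$.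

\subsection*{Step 4: $\gamma$ is uniform off a small set}
Fix $\bar v\in V^n$ with distinct entries in $V\setminus A$. Let
\[
P=\operatorname{supp}\gamma(\bar v)\setminus\{v_1,\dots,v_n\}=\{u_1,\dots,u_k\}
\]
be the set of unwanted labels, with $k\ge0$ and $u_1,\dots,u_k$ distinct. Since $P\cup\{v_1,\dots,v_n\}$ supports $\gamma(\bar v)$, we have $\gamma(\bar v)=s_0[\bar v,\bar u]$ for some $s_0\in\operatorname{Hom}(M^{n+k},Y)$, and $s_0$ depends on each of its last $k$ arguments, by Lemma~\ref{lem:calc}(1).

As in the smallest case, we first fix the values at the unwanted labels. Extend $d$ to $b_0$ by giving the points of $P\setminus\operatorname{dom}d$ distinct values outside $A\cup P\cup\{v_1,\dots,v_n\}$. By Lemma~\ref{lem:fresh}, $b_0$ is an acyclic partial injection. Its domain contains $P$, and no $v_j$ is in its field. Let $\bar q=b_0\bar u$; the entries of $\bar q$ are distinct. Let $A'=\operatorname{field}(b_0)\cup\{v_1,\dots,v_n\}$. Then $|A'|<\mu$, and all $q_j$ belong to $A'$.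

Now the values at $v_1,\dots,v_n$ are free. Let $\bar v'\in V^n$ have distinct entries in $V\setminus A'$. By Lemma~\ref{lem:fresh} again, $b=b_0\cup\{(v_j,v'_j):1\le j\le n\}$ is an acyclic partial injection. As $P$ is finite, $b$ is a finite extension of $d$, so $b\notin K_\gamma$. Since $\{v_1,\dots,v_n\}\cup\operatorname{supp}\gamma(\bar v)\subset\operatorname{dom}b$, we get $\gamma(\bar v')=\gamma(b\bar v)=\rho_b\gamma(\bar v)=s_0[b\bar v,b\bar u]$, that is,
\begin{equation}\label{eq:uniform}
\gamma(\bar v')=s_0[\bar v',\bar q]\qquad\text{for all }\bar v'\in V^n\text{ with distinct entries in }V\setminus A'.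
\end{equation}

\subsection*{Step 5: there are no unwanted labels}
Let $Q=\{q_1,\dots,q_k\}\subset A'$. Since $a$ is injective, $|a^{-1}(A')|\le|A'|<\mu$, so we can choose a tuple $\bar w\in V^n$ with distinct entries outside $A'\cup a^{-1}(A')$. Then both $\bar w$ and $a\bar w$ have distinct entries outside $A'$. By \eqref{eq:uniform} for $a\bar w$ and for $\bar w$, and by \eqref{eq:rho},
\[
s_0[a\bar w,\bar q]=\gamma(a\bar w)=\rho_a\gamma(\bar w)=\rho_a\bigl(s_0[\bar w,\bar q]\bigr)=s_0[a\bar w,a\bar q].
\]
The entries of $(a\bar w,\bar q)$ are distinct, because $aw_j\notin A'$ and $q_l\in A'$. The entries of $(a\bar w,a\bar q)$ are distinct, because those of $(\bar w,\bar q)$ are and $a$ is injective. Let $H$ be the set of $j\le n$ such that $s_0$ depends on its $j$th argument. Comparing least supports by means of Lemma~\ref{lem:calc}(1), and recalling that $s_0$ depends on each of its last $k$ arguments, we obtain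
\[
\{aw_j:j\in H\}\cup Q=\{aw_j:j\in H\}\cup aQ .
\]
No $aw_j$ lies in $Q$ or in $aQ$, by the distinctness just observed. Hence $Q=aQ$. If $Q$ were nonempty, $a$ would permute a finite nonempty set and so have a cycle, contrary to the acyclicity of $a$. So $Q=\emptyset$ and $k=0$. With $s=s_0\in\operatorname{Hom}(M^n,Y)$, \eqref{eq:uniform} says that $\gamma(\bar v')=s[\bar v']$ for all $\bar v'$ with distinct entries in $V\setminus A'$.

\subsection*{Step 6: all tuples}
Let $\bar v\in V^n$ be arbitrary, possibly with repeated entries, and let $i<\omega$. The fibers of $p_i$ through $v_1,\dots,v_n$ have $\mu>|A'|$ elements, so, choosing one entry after another, we find $\bar v'$ with distinct entries in $V\setminus A'$ and $p_i\bar v'=p_i\bar v$. Hence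
\[
\rho_{p_i}\gamma(\bar v)=\gamma(p_i\bar v)=\gamma(p_i\bar v')=\rho_{p_i}\gamma(\bar v')=\rho_{p_i}\bigl(s[\bar v']\bigr)=s[p_i\bar v']=s[p_i\bar v]=\rho_{p_i}\bigl(s[\bar v]\bigr).
\]
This holds for all $i$, so $\gamma(\bar v)=s[\bar v]$ by Lemma~\ref{lem:calc}(3). This proves the Main Lemma, and with it Theorem~\ref{thm:A}.\qed

\section{All powers cannot be preserved}\label{sec:B}

We prove the following statement; its case $\nu=2$ is the first part of Theorem~\ref{thm:B}.

\begin{proposition}\label{prop:B}
Let $\nu\ge2$ and $\kappa>\tau:=\max(\nu,\omega)$. No full and faithful functor $\operatorname{Alg}(1\times\kappa)\to\operatorname{Alg}(1\times\nu)$ preserves all powers $X^I$ of single algebras.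
\end{proposition}

In this section $F$ no longer denotes the functor of Section~\ref{sec:F}. Instead, suppose that $F$ is a functor as excluded by Proposition~\ref{prop:B}, and denote the operations of algebras in $\operatorname{Alg}(1\times\nu)$ by $g_\alpha$ $(\alpha<\nu)$.

The idea is as follows. We choose algebras $X_S$, indexed by the subsets $S$ of $\kappa$, such that the existence of a suitable homomorphism $X_S\to X_{S'}$ means $S\subset S'$, which amounts to $\kappa$ independent conditions. We also choose the $X_S$ to be compact topological algebras, so that limits along ultrafilters are homomorphisms $X_S^I\to X_S$. Since $F$ preserves powers, it turns these into homomorphisms $F(X_S)^I\to F(X_S)$, and we can glue partial homomorphisms into $F(X_S)$ along an ultrafilter. So the existence of suitable homomorphisms $F(X_S)\to F(X_{S'})$ depends only on finite fragments, of which there are only $\tau$ kinds.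

\subsection{The algebras $X_S$}
For $S\subset\kappa$ let $X_S=\{x,0\}\cup\{y_\beta:\beta\in\kappa\setminus S\}$, all these elements being distinct, with
\[
o_\beta x=y_\beta\ (\beta\notin S),\qquad o_\beta x=0\ (\beta\in S),\qquad o_\beta z=0\ (z\neq x).
\]
So $X_\kappa=\{x,0\}$. The element $0$ is fixed by all operations, and it is the only such element, since $o_\beta x\ne x$ and $o_\beta y_{\beta'}=0$. Hence every homomorphism between algebras $X_S$ maps $0$ to $0$. The constant map with value $0$ is a homomorphism; we denote it by $0$ too. For $S\subset S'$ let
\[
e_{S,S'}:X_S\to X_{S'},\qquad x\mapsto x,\quad y_\beta\mapsto y_\beta\ (\beta\notin S'),\quad\text{all other elements}\mapsto0 .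
\]
This is a homomorphism. At $x$: $e_{S,S'}(o_\beta x)$ is $y_\beta$ if $\beta\notin S'$ and $0$ if $\beta\in S'$, as it should be. At $z\neq x$: both $e_{S,S'}(o_\beta z)$ and $o_\beta e_{S,S'}(z)$ are $0$. Clearly $e_{S',S''}e_{S,S'}=e_{S,S''}$ for $S\subset S'\subset S''$.

\begin{lemma}\label{lem:XS}
Let $h:X_S\to X_{S'}$ be a homomorphism. If $h(x)=x$, then $S\subset S'$. If $h(x)\ne x$, then $e_{S',\kappa}h=0$.
\end{lemma}

\begin{proof}
If $h(x)=x$ and $\beta\in S$, then in $X_{S'}$ we have $o_\beta x=o_\beta h(x)=h(o_\beta x)=h(0)=0$, so $\beta\in S'$. If $h(x)\neq x$, then $h(y_\beta)=o_\beta h(x)=0$ for all $\beta\notin S$. So $x\notin h(X_S)$, and $e_{S',\kappa}$ maps all elements other than $x$ to $0$.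
\end{proof}

As $e_{\emptyset,\kappa}\ne0$ and $F$ is faithful, there is $r\in F(X_\emptyset)$ with $F(e_{\emptyset,\kappa})(r)\ne F(0)(r)$, where $0:X_\emptyset\to X_\kappa$. Fix such an $r$ and put $r_S=F(e_{\emptyset,S})(r)\in F(X_S)$. The element $r_S$ plays the role of $x\in X_S$:

\begin{lemma}\label{lem:rS}
If there is a homomorphism $f:F(X_S)\to F(X_{S'})$ with $f(r_S)=r_{S'}$, then $S\subset S'$.
\end{lemma}

\begin{proof}
By fullness, $f=F(h)$ for some $h:X_S\to X_{S'}$. If $h(x)\neq x$, then $e_{S',\kappa}h=0$ by Lemma~\ref{lem:XS}, and
\[
F(e_{\emptyset,\kappa})(r)=F(e_{S',\kappa})(r_{S'})=F(e_{S',\kappa}h)(r_S)=F(e_{S',\kappa}h\,e_{\emptyset,S})(r)=F(0)(r),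
\]
contrary to the choice of $r$. So $h(x)=x$, and $S\subset S'$ by Lemma~\ref{lem:XS}.
\end{proof}

\subsection{Ultrafilter limits}
Let the points of $X_S$ other than $0$ be isolated, and let the neighborhoods of $0$ be the cofinite sets containing $0$. This makes $X_S$ a compact Hausdorff space. Each $o_\beta$ is continuous, since $\{x\}$ is open and closed and $o_\beta$ is constant on its complement. Recall that, for an ultrafilter $\mathcal U$ on a set $I$, every family $(x_i)_{i\in I}$ in a compact Hausdorff space has a unique limit $\lim_{\mathcal U}x_i$, the point all of whose neighborhoods $N$ satisfy $\{i:x_i\in N\}\in\mathcal U$, and that continuous maps preserve such limits.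

Let $X=X_{S'}$ and let $\mathcal U$ be an ultrafilter on $I$. Then $\ell:X^I\to X$, $\ell((x_i))=\lim_{\mathcal U}x_i$, is a homomorphism, because the operations are continuous. Since $F$ preserves powers, we may identify $F(X^I)$ with $F(X)^I$ via the images of the projections. Let
\[
\ell_*=F(\ell):F(X)^I\to F(X).
\]

\begin{lemma}\label{lem:ell}
The map $\ell_*$ is a homomorphism. It sends the constant family with value $t$ to $t$. If $u,u'\in F(X)^I$ agree on some $U\in\mathcal U$, then $\ell_*(u)=\ell_*(u')$.
\end{lemma}

\begin{proof}
The first claim is clear. Let $\Delta:X\to X^I$ be the diagonal. Composing with the projections shows that $F(\Delta)$ is the diagonal of $F(X)$, and $\ell\Delta=\mathrm{id}$ gives $\ell_*F(\Delta)=\mathrm{id}$. For the last claim, $\ell$ is the composition of the restriction $X^I\to X^U$ and the limit map $X^U\to X$ along the ultrafilter $\{W\in\mathcal U:W\subset U\}$ on $U$. Composing with the projections shows that $F$ maps the restriction $X^I\to X^U$ to the restriction $F(X)^I\to F(X)^U$, so $\ell_*(u)$ depends only on $u|_U$.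
\end{proof}

\subsection{Patterns}
A \emph{pattern} is an isomorphism type of a finite directed graph $E$ with finitely many edges, each labeled by some $\alpha<\nu$, and with a distinguished vertex $e_0$; loops, and parallel edges with different labels, are allowed. There are at most $\tau$ patterns. An algebra $H\in\operatorname{Alg}(1\times\nu)$ with a point $h_0\in H$ \emph{satisfies} the pattern $(E,e_0)$ if there is a map $\varepsilon:E\to H$ with $\varepsilon(e_0)=h_0$ and $g_\alpha\varepsilon(e)=\varepsilon(e')$ for each edge $e\to e'$ with label $\alpha$. Let $\operatorname{Sat}(S)$ be the set of patterns satisfied by $(F(X_S),r_S)$.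

\begin{lemma}\label{lem:sat}
For $S,S'\subset\kappa$ we have $S\subset S'$ if and only if $\operatorname{Sat}(S)\subset\operatorname{Sat}(S')$.
\end{lemma}

\begin{proof}
If $S\subset S'$, then $F(e_{S,S'})$ is a homomorphism that maps $r_S$ to $r_{S'}$. Composing with it shows $\operatorname{Sat}(S)\subset\operatorname{Sat}(S')$.

Conversely, let $\operatorname{Sat}(S)\subset\operatorname{Sat}(S')$, and put $H=F(X_S)$, $X=X_{S'}$. Let $I$ be the set of all pairs $(E,N)$ with $E\subset H$ finite, $r_S\in E$, and $N\subset\nu$ finite. For $(E,N)\in I$, the set $E$ with distinguished vertex $r_S$ and with an edge $h\to g_\alpha h$ labeled $\alpha$ whenever $\alpha\in N$ and $h,g_\alpha h\in E$ is a pattern in $\operatorname{Sat}(S)$, and hence in $\operatorname{Sat}(S')$. So there is a map $\theta_{E,N}:H\to F(X)$ (chosen arbitrarily outside $E$) such that $\theta_{E,N}(r_S)=r_{S'}$ and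
\[
\theta_{E,N}(g_\alpha h)=g_\alpha\theta_{E,N}(h)\qquad\text{whenever }\alpha\in N\text{ and }h,g_\alpha h\in E.
\]
The sets $\{(E,N)\in I:E\supset E_0,\,N\supset N_0\}$ with $(E_0,N_0)\in I$ are nonempty, and the intersection of any two of them is again such a set. So some ultrafilter $\mathcal U$ on $I$ contains all of them. With the corresponding $\ell_*$ put
\[
\theta:H\to F(X),\qquad\theta(h)=\ell_*\bigl((\theta_{E,N}(h))_{(E,N)\in I}\bigr).
\]
By Lemma~\ref{lem:ell}, $\theta(r_S)=r_{S'}$. For each $h\in H$ and $\alpha<\nu$ the families $(\theta_{E,N}(g_\alpha h))$ and $(g_\alpha\theta_{E,N}(h))$ agree at all $(E,N)$ with $E\supset\{r_S,h,g_\alpha h\}$ and $N\ni\alpha$, that is, on a set in $\mathcal U$. So, by Lemma~\ref{lem:ell},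
\[
\theta(g_\alpha h)=\ell_*\bigl((g_\alpha\theta_{E,N}(h))\bigr)=g_\alpha\,\ell_*\bigl((\theta_{E,N}(h))\bigr)=g_\alpha\theta(h).
\]
Thus $\theta$ is a homomorphism with $\theta(r_S)=r_{S'}$, and $S\subset S'$ by Lemma~\ref{lem:rS}.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:B}]
Mere injectivity of $S\mapsto\operatorname{Sat}(S)$ would only give $2^\kappa\le2^\tau$; we use that it preserves and reflects inclusion. Since $\kappa\ge\tau^+$, the ordinals $\xi<\tau^+$ are subsets of $\kappa$ and form a strictly increasing chain. By Lemma~\ref{lem:sat}, the sets $\operatorname{Sat}(\xi)$, $\xi<\tau^+$, form a strictly increasing chain. Choose a pattern in $\operatorname{Sat}(\xi+1)\setminus\operatorname{Sat}(\xi)$ for each $\xi<\tau^+$. These patterns are distinct: if $\xi<\eta$, the pattern chosen for $\xi$ belongs to $\operatorname{Sat}(\xi+1)\subset\operatorname{Sat}(\eta)$, and the one chosen for $\eta$ does not belong to $\operatorname{Sat}(\eta)$. So there are at least $\tau^+$ patterns, a contradiction.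
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The first part is Proposition~\ref{prop:B} for $\nu=2$. For $\kappa\le\omega$ a full embedding preserving all limits is provided by Proposition~\ref{prop:countable}, after relabeling.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
If $\kappa\le\nu$, letting the additional operations be identities defines a full embedding $\operatorname{Alg}(1\times\kappa)\to\operatorname{Alg}(1\times\nu)$ that preserves all limits. If $\kappa\le\max(\nu,\omega)$ but $\kappa>\nu$, then $\nu<\omega$ and $\kappa\le\omega$, and we compose the (relabeled) embedding into $\operatorname{Alg}(1\times2)$ from Proposition~\ref{prop:countable} with the one just described from $\operatorname{Alg}(1\times2)$ into $\operatorname{Alg}(1\times\nu)$. If $\kappa>\max(\nu,\omega)$, Proposition~\ref{prop:B} excludes such an embedding. The last claim follows from Theorem~\ref{thm:A} by adding identity operations.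
\end{proof}

\begin{thebibliography}{1}
\bibitem{LPFE} \emph{Limit Preserving Full Embeddings}, \url{http://ftp.gwdg.de/pub/misc/EMIS/journals/TAC/volumes/21/2/21-02.pdf}.
\end{thebibliography}

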